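# List $(p,1)$-total labelings and the bound $\Delta+2p$

## 1. The guess $\Delta+2p$ and a test on trees

Fix an integer $p\ge 1$. We want to put integer labels on the vertices and the edges of a finite simple graph $G$ of maximum degree $\Delta$. Adjacent vertices must get different labels, adjacent edges must get different labels, and a vertex and an edge at that vertex must get labels that differ by at least $p$. Each vertex and each edge comes with its own list of $k$ allowed labels, chosen by an adversary. How large must $k$ be?

A first guess comes from looking at a single vertex $u$. Once $u$ has its label, that label rules out $2p-1$ values for the edges at $u$, and the at most $\Delta$ edges at $u$ must differ among themselves. So lists of size $(2p-1)+\Delta$ are enough around $u$. Allow one more label for good measure, and the guess is $\Delta+2p$. Here are the definitions.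

**Definition (labeling).** A $(p,1)$-total labeling of $G$ is a function $c$ on $V(G)\cup E(G)$ with nonnegative integer values such that $|c(u)-c(v)|\ge1$ if $uv\in E(G)$, $|c(e_1)-c(e_2)|\ge 1$ if the edges $e_1,e_2$ are adjacent, and $|c(u)-c(e)|\ge p$ if the vertex $u$ is incident to the edge $e$.

For example, let $p=2$ and let $G$ be a triangle. Put $0,1,2$ on the vertices. The edge between $0$ and $1$ may get $3$, the edge between $1$ and $2$ may get $4$, and the edge between $0$ and $2$ may get $5$.

**Definition (choice number).** A list assignment is a function $L:V(G)\cup E(G)\to 2^{\mathbb N}$. The graph $G$ is $L$-$(p,1)$-total labelable (below: $L$-labelable) if it has a $(p,1)$-total labeling $c$ with $c(x)\in L(x)$ for all $x\in V(G)\cup E(G)$. The $(p,1)$-total choice number $C^T_{p,1}(G)$ is the minimum $k$ such that $G$ is $L$-labelable for every $L$ with $|L(x)|=k$ for all $x$.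

**Conjecture (Weak List $(p,1)$-Total Labeling Conjecture).** If $G$ is a simple graph with maximum degree $\Delta$, then $C^T_{p,1}(G)\le\Delta+2p$.

The problem is taken from "The $K$-(2,1)-Total Choosability of 1-Planar Graphs without Adjacent Short Cycles" (http://www.iaeng.org/IJAM/issues_v52/issue_2/IJAM_52_2_02.pdf). It comes with a list of known cases: the bound holds for trees and paths. It also holds, in the stronger form $\Delta+2p-1$, for $K_{1,n}$ with $n\ge3$ and $p\ge2$, and for outerplanar graphs with $\Delta\ge p+3$. Finally, it holds for graphs embedded in a surface of Euler characteristic $\varepsilon$ when $\Delta$ is large enough.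

Let us test the guess by hand. If $G$ has no edges, lists of size $1$ suffice. If $G$ is a single edge $uv$, lists have size $2p+1$. Label $u$ arbitrarily; then $uv$, for which $u$ excludes at most $2p-1$ labels; then $v$, for which $u$ excludes at most $1$ label and the edge at most $2p-1$, so at most $2p$ in all. A label is left each time.

The same order works on every tree $T$ with at least one edge, for lists of size $k=D+2p$ with any $D\ge\max(1,\Delta(T))$. Root $T$, label the root arbitrarily, and treat the vertices in breadth-first order. When $u$ is treated, $u$ and the edge to its parent already have labels, and nothing below $u$ does. For each child $v$ in turn, label first the edge $uv$ and then $v$: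

- for $uv$, the label of $u$ excludes at most $2p-1$ values, and the labeled edges at $u$ exclude at most $\deg(u)-1\le D-1$ more, so at most $D+2p-2<k$ are excluded;
- for $v$, the label of $u$ excludes one value and the label of $uv$ at most $2p-1$, so at most $2p<k$ are excluded.

So the guess passes on trees. The argument uses the absence of cycles in one place only: when an edge is labeled, just one of its ends already has a label.

## 2. Cycles: the price of an edge with two labeled ends

On a graph with cycles, some edge must be labeled under a different regime. Suppose we label all vertices first. If the two end labels are far apart, the edge sees two disjoint forbidden windows of $2p-1$ labels each.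

**Proposition 1.** If $\Delta(G)\ge1$, then $C^T_{p,1}(G)\le4p+2\Delta-3$.

*Proof.* Let all lists have size $4p+2\Delta-3$. Since $4p-3\ge1$ and $\Delta\ge 1$, this is at least $\Delta+1$, so we can label the vertices greedily so that adjacent ones differ. Then label the edges greedily. For an edge, its two ends exclude at most $2(2p-1)$ labels, and the already labeled adjacent edges exclude at most $2(\Delta-1)$. The total is at most $4p+2\Delta-4$, so a label remains. $\square$

The coefficient of $p$ has gone from $2$ to $4$. A better approach is to make each label block on one side only: hand out the labels in increasing order. A label $a$ placed on $u$ then blocks only $a,a+1,\dots,a+p-1$ for an edge at $u$, because smaller labels are no longer in use. The following lemma says what this gives. It is part of the list channel assignment theory of Král' and Škrekovski (SIAM J. Discrete Math., 2003); here is a full proof.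

**Lemma 1.** Let $Q$ be a finite connected graph with positive integer edge weights $w$, let $\deg_w(u)=\sum_{v\sim u}w(uv)$, and let $L(u)$ be finite lists of integers with $|L(u)|\ge\deg_w(u)$ for all $u$ and $|L(x)|>\deg_w(x)$ for some vertex $x$. Then there is $c$ with $c(u)\in L(u)$ for all $u$ and $|c(u)-c(v)|\ge w(uv)$ for all edges $uv$.

*Proof.* **Step 1: the procedure.** We describe a greedy coloring whose order protects every vertex except $x$. Order $V(Q)$ by non-increasing distance from $x$. Each $u\ne x$ has a neighbor closer to $x$, hence a neighbor later in the order. Process the integers $a\in\bigcup L$ in increasing order. For each $a$, run through the vertices in the fixed order, and color $u$ with $a$ if $u$ is uncolored, $a\in L(u)$, and $|a-c(v)|\ge w(uv)$ for all neighbors $v$ colored so far. The partial coloring obtained respects all weights.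

**Step 2: what an uncolored vertex would imply.** We count rejections. Suppose $u$ is never colored. Each $a\in L(u)$ was rejected because of a neighbor $v$, colored by then, with $|a-c(v)|<w(uv)$. Since labels come in increasing order, $c(v)\le a$, so $a\in[c(v),c(v)+w(uv)-1]$. Hence
$$L(u)\subseteq\bigcup_{v\sim u,\ v\text{ colored}}[c(v),\,c(v)+w(uv)-1],\tag{1}$$
and therefore $|L(u)|\le\deg_w(u)$. So $u\ne x$, and equality holds. As all weights are positive, equality forces three things: all neighbors of $u$ are colored in the end, the intervals in (1) are pairwise disjoint, and each of them is contained in $L(u)$.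

**Step 3: the contradiction.** Here the order of the vertices is used. Let $u'$ be a neighbor of $u$ later in the order, and put $a=c(u')$. Then $a$ lies in the interval of $u'$, so $a\in L(u)$. In round $a$, the vertex $u$ was considered before $u'$ received its color, and $u$ was rejected. So some neighbor $v\ne u'$, colored at that moment, has $a$ in its interval. Now the intervals of $v$ and $u'$ share $a$, contradicting disjointness. $\square$

Call a vertex $u$ with $|L(u)|>\deg_w(u)$ *strict*. To use the lemma, let $Q(G)$ be the graph with vertex set $V(G)\cup E(G)$, with weight $1$ between adjacent vertices and between adjacent edges, and weight $p$ between a vertex and an edge at it. Labelings of $G$ are exactly colorings of $Q(G)$ in the sense of Lemma 1 (with values in $\mathbb N$). If $G$ is connected, so is $Q(G)$. Counting neighbors,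
$$\deg_w(v)=(p+1)\deg(v)\quad(v\in V(G)),\qquad \deg_w(uv)=2p+\deg(u)+\deg(v)-2\quad(uv\in E(G)).\tag{2}$$

**Theorem 1.** If $\Delta(G)\le2$, then $C^T_{p,1}(G)\le\Delta+2p$ for all $p\ge1$.

*Proof.* Let all lists have size $k=\Delta+2p$ and work in each component separately. An isolated vertex is trivial. A component that is a path with at least one edge was handled in Section 1, with $D=\Delta$. So let $\Delta=2$ and let the component be a cycle $C_n$, $n\ge3$.

**Step 1: the shape of $Q=Q(C_n)$.** We rewrite the problem on a cycle of twice the length. Going around $C_n$, list vertices and edges alternately, and index them by $\mathbb Z_N$ with $N=2n\ge6$. Incident vertex–edge pairs are at cyclic distance $1$ (weight $p$); adjacent vertices, and adjacent edges, are at cyclic distance $2$ (weight $1$). There are no other edges in $Q$. Every weighted degree is $2p+2=k$. So the lists are exactly large enough everywhere, but no vertex is strict, and Lemma 1 does not apply yet.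

**Step 2: using the smallest label.** We show that placing the smallest label costs nothing. Let $a$ be the smallest label in the union of all lists. Suppose $a\in L(v)$. Color $v$ with $a$, and from the list of each neighbor $u$ of $v$ delete $a,a+1,\dots,a+w(uv)-1$. Then $u$ loses at most $w(uv)$ labels, which is exactly the drop of its weighted degree when $v$ is removed. All labels are at least $a$, so the labels remaining at $u$ are at least $a+w(uv)$. Hence any coloring of $Q-v$ from the reduced lists, together with $c(v)=a$, is a coloring of $Q$. It remains to create a strict vertex.

**Step 3: some list misses $a$.** Since $Q$ is connected and some list contains $a$, there is an edge $vu$ of $Q$ with $a\in L(v)$ and $a\notin L(u)$. Color $v$ with $a$ and reduce. Now $u$ loses at most $w(uv)-1$ labels, so $u$ is strict in $Q-v$. The graph $Q-v$ is connected, since the other indices, taken in cyclic order, form a path. Lemma 1 finishes.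

**Step 4: all lists contain $a$.** Now we gain by placing $a$ twice. Color the elements $0$ and $3$ with $a$. Their cyclic distance is $3$ because $N\ge6$, so they are nonadjacent in $Q$. Reduce the lists for both. Each remaining element loses at most the total weight of its edges to $\{0,3\}$. The element $1$ is joined to $0$ with weight $p$ and to $3$ with weight $1$, so its weighted degree drops by $p+1$. But it loses only labels in $\{a,\dots,a+p-1\}$, since the label $a$ deleted on account of $3$ is in this set. So it loses at most $p$ labels and becomes strict. The graph $Q-\{0,3\}$ is connected, because $1\sim2\sim4\sim5\sim\cdots\sim N-1\sim1$ (the pairs $2,4$ and $N-1,1$ are at distance $2$). Lemma 1 finishes. $\square$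

So the guess also passes on cycles. It is tempting to continue to $\Delta=3$, and (2) shows where this approach stops: a vertex of degree $3$ has weighted degree $3p+3$, while the lists have size $2p+3$. The lemma still gives something.

**Remark 1.** If $\Delta(G)=3$ and $p\ge2$, then $C^T_{p,1}(G)\le3p+3$. Indeed, by (2) vertices have weighted degree at most $3p+3$ and edges at most $2p+4<3p+3$, so Lemma 1 applies to each component with an edge, with an edge of $G$ as the strict element.

The two arguments together say what a counterexample must contain: a component with a cycle and with a vertex of degree at least $3$. We now build such counterexamples, and all of them will have maximum degree $3$ until we ask for more.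

## 3. Edge lists that ban rectangles

Two facts will be used repeatedly.

**Fact 1.** (a) If $G$ is not $L$-labelable for some $L$ with all $|L(x)|=k$, then $C^T_{p,1}(G)\ge k+1$. (b) If $H$ is a subgraph of $G$, then $C^T_{p,1}(G)\ge C^T_{p,1}(H)$.

*Proof.* (a) If $C^T_{p,1}(G)=k'\le k$, pick a $k'$-subset of each list. There is a labeling from these subsets, and it is a labeling from $L$, a contradiction. (b) Let $m=C^T_{p,1}(H)$. If $m=1$ there is nothing to show. Otherwise there are lists of size $m-1$ on $H$ from which $H$ has no labeling. Extend them to $G$ by arbitrary lists of size $m-1$. A labeling of $G$ would restrict to one of $H$, so $G$ has none, and (a) gives $C^T_{p,1}(G)\ge m$. $\square$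

What should the adversary do? Proposition 1 wasted labels only when the two windows of an edge were disjoint. So the adversary should give different vertices lists that are far apart. Then an edge list can spend part of its labels near the list of one end and part near the list of the other, and be dead when both ends are in the wrong places. Here is one edge in full.

**Example 1.** Let $p=3$ and $k=8$, let $L(u)=\{19,\dots,26\}$, $L(v)=\{37,\dots,44\}$ and
$$L(uv)=\{18,19,20,21\}\cup\{36,37,38,39\}.$$
Each of $18,\dots,21$ is within $2$ of both $19$ and $20$, and each of $36,\dots,39$ is within $2$ of both $37$ and $38$. So if $c(u)\in\{19,20\}$ and $c(v)\in\{37,38\}$, no label is left for $uv$. The edge list bans a $2\times2$ rectangle of pairs $(c(u),c(v))$.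

The next definition and lemma turn this into a machine. Write $[k]=\{1,\dots,k\}$, and let "interval" mean a nonempty set of consecutive integers. Let
$$2p\le k\le4p-2,\qquad M=4p-k,\qquad\text{so } 2\le M\le2p.$$

**Definition (scheme).** A scheme on $G$ assigns to each edge $e=uv$ two intervals $I^e_u,I^e_v\subseteq[k]$ with $|I^e_u|+|I^e_v|\le M$. A map $x:V(G)\to[k]$ avoids the scheme if for no edge $e=uv$ both $x(u)\in I^e_u$ and $x(v)\in I^e_v$. We say that $e$ *forbids* $x(u)\in I^e_u$ together with $x(v)\in I^e_v$.

**Lemma 2 (blocking lemma).** If $G$ has a scheme that no map $x:V(G)\to[k]$ avoids, then $C^T_{p,1}(G)\ge k+1$.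

*Proof.* **Step 1: vertex lists.** We put the vertex lists far apart. Number the vertices $u_1,u_2,\dots$, put $N_{u_i}=6pi$ and $L(u_i)=\{N_{u_i}+1,\dots,N_{u_i}+k\}$.

**Step 2: labels that are useless for a whole interval.** We count the labels that conflict with every vertex label in a given interval. For an interval $J$ of $j\le2p$ integers let
$$\operatorname{core}(J)=\{\ell:\ |\ell-a|\le p-1\text{ for all }a\in J\}=[\max J-p+1,\ \min J+p-1].$$
It has $(\min J+p-1)-(\max J-p+1)+1=2p-1-(j-1)=2p-j$ elements, where the bracket is read as the empty set if $j=2p$.

**Step 3: edge lists.** We fill the list of each edge with two cores. Let $e=uv$, and put $J_u=N_u+I^e_u\subseteq L(u)$ and $J_v=N_v+I^e_v\subseteq L(v)$. Both intervals are nonempty and their sizes add up to at most $M$, so each has at most $M-1\le2p-1$ elements. Since $\max J_u\ge N_u+1$ and $\min J_u\le N_u+k$,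
$$\operatorname{core}(J_u)\subseteq[N_u+2-p,\ N_u+k+p-1],$$
and similarly for $v$. Two such ranges are disjoint, because $|N_u-N_v|\ge6p$ while the ends of one range differ by $k+2p-3\le6p-5$. So the two cores are disjoint, and their union has
$$(2p-|J_u|)+(2p-|J_v|)\ge4p-M=k$$
elements. All are positive, since $N_u\ge6p$. Let $L(e)$ be any $k$-subset of this union.

**Step 4: no labeling.** Suppose $c$ is a labeling from these lists. Put $x(u)=c(u)-N_u\in[k]$. By hypothesis $x$ does not avoid the scheme, so some edge $e=uv$ has $c(u)\in J_u$ and $c(v)\in J_v$. But $c(e)$ lies in $\operatorname{core}(J_u)$ or in $\operatorname{core}(J_v)$, so $|c(e)-c(u)|\le p-1$ or $|c(e)-c(v)|\le p-1$, a contradiction. Fact 1(a) gives the claim. $\square$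

An edge for which we have no use may be given two singletons, since $M\ge2$. We shall not mention such edges.

**Example 2.** Let $k=2p$, so $M=2p$, and let $G=K_{2,4}$ with parts $\{u_1,u_2\}$ and $\{w_f:f:\{1,2\}\to\{1,2\}\}$. Put $J_1=Z_1=[1,p]$ and $J_2=Z_2=[p+1,2p]$, and let $u_iw_f$ forbid $x(u_i)\in J_{f(i)}$ together with $x(w_f)\in Z_i$. The sizes sum to $2p=M$. Given any $x$, let $f(i)$ say which half contains $x(u_i)$, and let $Z_i$ be the half that contains $x(w_f)$. Then $u_iw_f$ is violated. So $C^T_{p,1}(K_{2,4})\ge2p+1$. This is below $\Delta+2p=2p+4$, so it contradicts nothing, but the pattern will return in Section 7.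

The problem is now purely combinatorial: each edge forbids one rectangle in $[k]\times[k]$ whose side lengths sum to at most $M$. To beat $\Delta+2p$ we need $k=2p+q$ with $q\ge\Delta$, and then $M=2p-q$ is smaller than $k$ by
$$k-M=2q.\tag{3}$$

## 4. A triangle that pushes its root upward

The first thing to try is to propagate constraints from leaves toward a root. This never starts. Each side of a rectangle has at most $M-1<k$ elements. So, whatever the rest of the graph does, a leaf can choose a value outside the side that its only edge assigns to it. Removing leaves one by one, we see that every scheme on a forest is avoided by some map. Schemes can block only with the help of cycles.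

So let us use the shortest cycle, a triangle $v,a,b$. The plan is that a small value at $v$ pushes both $a$ and $b$ up, and then $a$ and $b$ collide on the edge $ab$. Say $va$ and $vb$ punish $x(v)\in[1,\kappa]$. A rectangle with one side of length $\kappa$ can have a second side of length $M-\kappa$, so it can push $a$ and $b$ above $M-\kappa$, into a top interval of length $k-M+\kappa=2q+\kappa$. The edge $ab$ can forbid that both are in this top interval if $2(2q+\kappa)\le M=2p-q$, that is, if $\kappa\le p-\frac{5q}{2}$. This fixes the best integer:
$$k=2p+q,\qquad M=2p-q,\qquad\kappa_0=p-\lceil 5q/2\rceil,\qquad q\ge1.\tag{4}$$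

**Lemma 3 (triangle gadget).** With (4) and $\kappa_0\ge1$, the triangle $v,a,b$ has a scheme such that every avoiding map satisfies $x(v)\ge\kappa_0+1$.

*Proof.* First, the parameters are admissible for Lemma 2: $k\ge2p$ is clear, and $p\ge1+\frac{5q}2$ gives $M=2p-q\ge2+4q\ge2$, that is, $k\le4p-2$. The scheme is as follows.

- The edge $va$ forbids $x(v)\in[1,\kappa_0]$ together with $x(a)\in[1,M-\kappa_0]$.
- The edge $vb$ forbids $x(v)\in[1,\kappa_0]$ together with $x(b)\in[1,M-\kappa_0]$.
- The edge $ab$ forbids $x(a)$ and $x(b)$ both in $[M-\kappa_0+1,k]$.

For $va$ and $vb$ the sizes sum to $M$, and the second interval is nonempty because $M-\kappa_0=p-q+\lceil5q/2\rceil\ge1$. It lies in $[k]$, and so does the first, since $\kappa_0\le M<k$. For $ab$, each side has size $k-M+\kappa_0=2q+\kappa_0\ge1$, and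
$$2(2q+\kappa_0)\le4q+2p-5q=2p-q=M.$$
Now let $x$ avoid the scheme and suppose $x(v)\le\kappa_0$. Then $va$ and $vb$ force $x(a)>M-\kappa_0$ and $x(b)>M-\kappa_0$, which $ab$ forbids. $\square$

For instance, $p=45$ and $q=3$ give $k=93$, $M=87$, $\kappa_0=37$. The edges $va$, $vb$ forbid $[1,37]\times[1,50]$, the edge $ab$ forbids $[51,93]\times[51,93]$ (sizes $43+43=86\le87$), and every avoiding map has $x(v)\ge38$.

## 5. Ten vertices that refute the conjecture

The triangle confines its root $v$ to a set $S=[\kappa_0+1,k]$ of about $p$ values. An edge from $v$ to a new vertex $w$ can then use all of $S$ as one side of its rectangle, and it has about $2p-p=p$ values left for the other side. So each triangle removes about $p$ of the roughly $2p$ values of $w$. With two triangles the lower-order terms are against us: they remove at most $2(M-|S|)=2(p-2q-\lceil5q/2\rceil)<k$ values. With three triangles there is room to spare when $p$ is large, and $w$ has degree $3$.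

**Theorem 2.** Let $G$ be the $10$-vertex graph consisting of three disjoint triangles $v_ia_ib_i$ ($i=1,2,3$) and a vertex $w$ adjacent to $v_1,v_2,v_3$. Then $G$ is outerplanar, $\Delta(G)=3$, and for every $p\ge45$,
$$C^T_{p,1}(G)\ge2p+4>\Delta+2p.$$
Hence the Weak List $(p,1)$-Total Labeling Conjecture is false.

*Proof.* **Step 1: the graph.** We check degree and outerplanarity. The vertices $w,v_1,v_2,v_3$ have degree $3$ and the others have degree $2$. Recall that a graph is outerplanar if it can be drawn in the plane without crossings and with all vertices on the outer face. Draw the three triangles side by side, put $w$ in the outer face, and draw the three edges at $w$ in the outer face. Each of these edges joins two different components of what has been drawn before, so it does not separate the outer face, and all vertices stay on it.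

**Step 2: the scheme.** We set up the rectangles. Take $q=3$ in (4): $k=2p+3$, $M=2p-3$, $\kappa_0=p-8\ge1$. Use the scheme of Lemma 3 on each triangle. Every avoiding map has $x(v_i)\in S=[p-7,2p+3]$, and $|S|=p+11$. There remain $M-|S|=p-14$ elements for the other side of a rectangle. Put
$$Z_1=[1,\,p-14],\qquad Z_2=[p-13,\,2p-28],\qquad Z_3=[2p-27,\,2p+3].$$
These cover $[k]$. The first two have size $p-14$, and the third has size $31\le p-14$ because $p\ge45$. Let the edge $wv_i$ forbid $x(v_i)\in S$ together with $x(w)\in Z_i$. The sizes sum to at most $M$.

**Step 3: no map avoids it.** An avoiding map would have $x(v_i)\in S$ for all $i$, hence $x(w)\notin Z_1\cup Z_2\cup Z_3=[k]$, which is impossible. Lemma 2 gives $C^T_{p,1}(G)\ge k+1=2p+4$. $\square$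

## 6. Doubling the forced threshold

In Theorem 2 the last vertex $w$ needed three neighbors. With only two neighbors $w$ is not blocked, but its value is pushed up, and $w$ still has one edge to spare before it reaches degree $3$. So $w$ can be the root of a larger gadget, and the construction can be iterated. This replaces $45$ by $21$ and reaches every maximum degree $D\ge3$.

Keep (4). Let $H_0$ be the triangle with root $v$. Let $H_{s+1}$ consist of two disjoint copies of $H_s$ with roots $r_1,r_2$ and a new vertex $w$, the root of $H_{s+1}$, adjacent to $r_1$ and $r_2$. The root always has degree $2$, and an old root gets degree $3$ when it is attached to the new one. So all degrees are at most $3$, and $\Delta(H_s)=3$ for $s\ge1$. Each $H_s$ is connected. It is outerplanar by the drawing argument of Theorem 2: put two drawings of $H_s$ side by side and draw $w$ and its two edges in the outer face.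

**Definition (forcing).** $H_s$ forces $\tau$ if some scheme on $H_s$ has $x(\text{root})>\tau$ for all avoiding maps $x$. If $\tau\ge k$, this says that no map avoids the scheme.

By Lemma 3, $H_0$ forces $\kappa_0$ whenever $\kappa_0\ge1$.

**Lemma 4.** If $H_s$ forces $\tau$ with $4q<\tau<k$, then $H_{s+1}$ forces $\min(k,\,2(\tau-2q))$.

*Proof.* Put $z=\tau-2q$, so $1\le z<k$. Use a scheme that forces $\tau$ on each of the two copies. Let $wr_i$ forbid $x(r_i)\in[\tau+1,k]$ together with $x(w)\in Z_i$, where
$$Z_1=[1,z],\qquad Z_2=[z+1,\min(2z,k)].$$
All these intervals are nonempty, since $\tau<k$ and $1\le z<k$. The sizes sum to at most $(k-\tau)+z=k-2q=M$ by (3). An avoiding map has $x(r_i)>\tau$ for both $i$, so $x(w)\notin Z_1\cup Z_2=[1,\min(2z,k)]$. $\square$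

The map $\tau\mapsto2(\tau-2q)$ has the fixed point $4q$, and
$$2(\tau-2q)-4q=2(\tau-4q).\tag{5}$$
So the excess of $\tau$ over $4q$ doubles at each step, and the only condition for escaping is that we start above $4q$.

**Theorem 3.** Let $q\ge1$ and $p\ge\lceil13q/2\rceil+1$. There is a connected outerplanar graph $H$ with $\Delta(H)=3$ and $C^T_{p,1}(H)\ge2p+q+1$.

*Proof.* Since $4q+\lceil5q/2\rceil=\lceil13q/2\rceil$, the hypothesis is equivalent to $\kappa_0\ge4q+1$. So $H_0$ forces $\tau_0=\kappa_0$ with $4q<\tau_0<k$. Apply Lemma 4 as long as the threshold is below $k$. By (5), the excess over $4q$ is at least $1$ at the start and doubles until the threshold is cut off at $k$. Hence all thresholds stay above $4q$, and there is a first $r$ for which $H_r$ forces $k$. We have $r\ge1$ because $\tau_0<k$. No map avoids the scheme on $H_r$, and Lemma 2 gives $C^T_{p,1}(H_r)\ge k+1=2p+q+1$. Take $H=H_r$; as noted, it is connected and outerplanar, and $\Delta(H_r)=3$ since $r\ge1$. $\square$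

**Example 3.** Let $p=21$ and $q=3$. Then $k=45$, $M=39$, $\kappa_0=13$ and $4q=12$. The thresholds are $13,14,16,20,28,44,45$, so $r=6$. In the last step $\tau=44$ and $z=38$: the edges at $w$ forbid $x(r_i)=45$ together with $x(w)\in[1,38]$, respectively $x(w)\in[39,45]$. The number $n_s$ of vertices of $H_s$ satisfies $n_0=3$ and $n_{s+1}=2n_s+1$, so $n_s=4\cdot2^s-1$, and $H_6$ has $255$ vertices.

**Corollary.** (a) For $D\ge3$ and $p\ge\lceil13D/2\rceil+1$ there is a connected outerplanar graph $G$ with $\Delta(G)=D$ and $C^T_{p,1}(G)\ge D+2p+1$. In particular, the conjecture fails for every $p\ge21$.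

(b) For every $p\ge8$ some outerplanar graph with $\Delta=3$ has $C^T_{p,1}\ge2p+\lfloor2(p-1)/13\rfloor+1$.

*Proof.* (a) Take $H$ from Theorem 3 with $q=D$, and attach $D-3$ pendant vertices to one vertex of degree $3$. The new graph $G$ is connected with $\Delta(G)=D$, and it is outerplanar, since the pendant edges can be drawn in the outer face. By Fact 1(b), $C^T_{p,1}(G)\ge C^T_{p,1}(H)\ge2p+D+1$. For $D=3$ the condition is $p\ge\lceil39/2\rceil+1=21$.

(b) Take $q=\lfloor2(p-1)/13\rfloor$. Since $p\ge8$, we have $2(p-1)\ge14$, so $q\ge1$. Moreover $13q/2\le p-1$, so $\lceil13q/2\rceil\le p-1$, and Theorem 3 applies. $\square$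

By (b), even for $\Delta=3$ the excess over $\Delta+2p$ grows linearly in $p$. By Theorem 1 and part (a) there is a dichotomy. Restricted to graphs of maximum degree exactly $D$, the conjecture holds for all $p$ if $D\le2$, and it fails for all large $p$ if $D\ge3$. There is no clash with the outerplanar case listed in Section 1, which assumes $\Delta\ge p+3$: in (a), $p$ is much larger than $D$. Which individual $p\le20$ admit counterexamples is not settled here. For $p=1$ the statement is the weak list total coloring conjecture, which this argument does not touch.

## 7. Bipartite graphs and the coefficient $4$ of $p$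

Proposition 1 bounds $C^T_{p,1}(G)$ by $4p$ plus a function of $\Delta$. Could the $4$ be lowered, if any function of $\Delta$ is allowed? The pattern of Example 2 shows that it cannot: use many thin intervals in place of two halves.

**Theorem 4.** (a) For every $G$ with $\Delta\ge1$, $C^T_{p,1}(G)\le4p+2\Delta-3$.

(b) For every $h\ge1$, the graph $G_h=K_{4h,(4h)^{4h}}$ satisfies $C^T_{p,1}(G_h)\ge4p-2\lceil p/h\rceil+1$ for all $p\ge1$.

(c) Consequently, if $C^T_{p,1}(G)\le cp+f(\Delta(G))$ for all $G$ and $p$, with some constant $c$ and some function $f$, then $c\ge4$; and $c=4$ is attained.

*Proof.* Part (a) is Proposition 1.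

**Step 1: parameters for (b).** We choose $k$ close to $4p$, so that the rectangles are small but $[k]$ can still be cut into boundedly many sides. Put $s=\lceil p/h\rceil$, so $1\le s\le p$. Let $k=4p-2s$, which lies in $[2p,4p-2]$, so that $M=4p-k=2s$. Put $m=t=4h$. Since $4h\cdot s\ge4p\ge k$, we can cut $[k]$ into consecutive intervals of size at most $s$, at most $4h$ of them; repeating some if necessary, we get covers
$$[k]=J_1\cup\dots\cup J_t=Z_1\cup\dots\cup Z_m$$
by intervals of size at most $s$.

**Step 2: the scheme for (b).** We make one vertex on the large side for every possible pattern on the small side. Let the parts of $G_h$ be $\{u_1,\dots,u_m\}$ and $\{w_f:\ f:[m]\to[t]\}$; the second has $t^m=(4h)^{4h}$ elements. Let the edge $u_iw_f$ forbid $x(u_i)\in J_{f(i)}$ together with $x(w_f)\in Z_i$. The sizes sum to at most $2s=M$.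

**Step 3: no map avoids it.** Given any $x$, choose $f$ with $x(u_i)\in J_{f(i)}$ for all $i\in[m]$. Then $x(w_f)$ lies in some $Z_i$, and for this $i$ the edge $u_iw_f$ is violated. Lemma 2 gives $C^T_{p,1}(G_h)\ge k+1=4p-2\lceil p/h\rceil+1$. This proves (b).

**Step 4: part (c).** We let $p$ grow with $h$ fixed. Suppose $c<4$, and choose $h$ with $4-2/h>c$. Since $\lceil p/h\rceil\le p/h+1$, part (b) gives
$$C^T_{p,1}(G_h)\ge\Bigl(4-\frac2h\Bigr)p-1.$$
The number $f(\Delta(G_h))$ does not depend on $p$, so the right-hand side exceeds $cp+f(\Delta(G_h))$ for large $p$, a contradiction. Hence $c\ge4$. Conversely, by (a), $c=4$ works with $f(\Delta)=2\Delta-3$ for $\Delta\ge1$. For edgeless graphs $C^T_{p,1}=1\le4p$, so we may put $f(0)=0$. $\square$
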